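\title{The curvature of the Kobayashi pseudo-volume form on manifolds with ample canonical bundle}

\begin{abstract}
The inverse of the Kobayashi pseudo-volume form of a complex manifold is a singular Hermitian metric on the canonical bundle. H.~Tsuji conjectured that its curvature current is positive on every projective manifold with ample canonical bundle. We show that this holds for curves and fails in every dimension $n\ge 2$. The counterexamples are Kobayashi hyperbolic double covers of a product of curves, and their pseudo-volume form is continuous and strictly positive. The local model is a truncation of the domain $\{|x_1x_2|<1\}$; it is realized inside the double covers by branch divisors that avoid the model and become dense outside it. We also show that when the universal cover is a convex domain, the logarithm of the density is a convex function.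
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The pseudo-volume form and the conjecture}
Let $\mathbb B$ be the unit ball of $\mathbb C^n$, with the Poincar\'e volume form
\[
v_1=\kappa_n\,(1-|z|^2)^{-(n+1)}\bigwedge_{\alpha=1}^n\sqrt{-1}\,dz_\alpha\wedge d\bar z_\alpha ,\qquad \kappa_n=2^n .
\]
Another normalization changes only the positive constant $\kappa_n$, whose value plays no role below. Let $X$ be a connected complex manifold of dimension $n$. The \emph{Kobayashi pseudo-volume form} $v_X^K$ is defined at $p\in X$ as the infimum of $(f^{-1})^*v_1$ at $p$, where $f$ ranges over the holomorphic maps $\mathbb B\to X$ with $f(0)=p$ that are locally biholomorphic at $0$, and $f^{-1}$ is the local inverse.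

Let $x=(x_1,\dots,x_n)$ be holomorphic coordinates near $p$, and write $v_X^K=V\bigwedge_\alpha\sqrt{-1}\,dx_\alpha\wedge d\bar x_\alpha$. We denote by $Jh(a)=\det h'(a)$ the complex Jacobian determinant of a holomorphic map $h$ between open subsets of $\mathbb C^n$. The form $(f^{-1})^*v_1$ has density $\kappa_n|J(x\circ f)(0)|^{-2}$ at $p$, so
\begin{equation}\label{eq:S}
V=\kappa_nS_X^{-2},\qquad S_X(p)=\sup\big\{|J(x\circ f)(0)| : f\colon\mathbb B\to X \text{ holomorphic},\ f(0)=p\big\},
\end{equation}
with $V(p)=0$ when $S_X(p)=\infty$. Small affine maps show that $S_X>0$, so degenerate maps do not affect the supremum. Thus $S_X(p)$ measures how much a holomorphic image of the ball centered at $p$ can expand volume at its center, and $v_X^K$ is small where $X$ contains large balls.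

The inverse of $v_X^K$ is a singular Hermitian metric on the canonical bundle $K_X$, in which $dx_1\wedge\dots\wedge dx_n$ has squared length $V^{-1}$. When $\log V$ is locally integrable, the curvature current of this metric is, up to a positive constant, $\sqrt{-1}\,\partial\bar\partial\log V$; we call it the \emph{curvature current of $v_X^K$}. A change of coordinates multiplies $V$ by $|J|^2$ for a nowhere vanishing holomorphic function $J$, and $\log|J|^2$ is pluriharmonic, so the current does not depend on the coordinates. The following conjecture is stated in \cite{problem}.

\begin{quote}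
\textbf{Conjecture} (H.~Tsuji). \emph{The curvature current of the Kobayashi pseudo-volume form is positive on every projective manifold with ample canonical bundle.}
\end{quote}

By the Kodaira embedding theorem, the canonical bundle of a compact complex manifold is ample exactly when the manifold carries a smooth volume form whose density satisfies $\sqrt{-1}\,\partial\bar\partial\log V>0$. The conjecture says that the intrinsic form $v_X^K$ has this property in the weak sense. The first examples agree. The automorphism group of $\mathbb B$ is transitive and preserves $v_1$, and $S_{\mathbb B}(0)=1$ by the Schwarz lemma; hence $v^K_{\mathbb B}=v_1$, and $-(n+1)\log(1-|z|^2)$ is strictly plurisubharmonic. Curves of genus at least $2$ and their products behave in the same way (Section~\ref{sec:convex}).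

The definition itself, however, bounds the curvature from the other side. Suppose that $f$ attains the supremum in \eqref{eq:S}, and let $e^{\psi}$ be the density of $(f^{-1})^*v_1$ near $p$. Composing $f$ with automorphisms of $\mathbb B$ gives $\log V\le\psi$ near $p$, with equality at $p$. If $\log V$ is of class $C^2$, then $\log V-\psi$ has a local maximum at $p$, so $\sqrt{-1}\,\partial\bar\partial\log V\le\sqrt{-1}\,\partial\bar\partial\psi$ at $p$. This is an upper bound; a lower bound must come from somewhere else.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every $n\ge2$ there are a connected projective manifold $X$ of dimension $n$ with $K_X$ ample and a nonempty open set $E\subset X$ with holomorphic coordinates such that $\log V$ is locally bounded on $E$ and $\sqrt{-1}\,\partial\bar\partial\log V$ is not a positive current on $E$.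
\end{theorem}

The failure can be made arbitrarily large, also relative to the intrinsic length scale of $X$. Let $\Delta$ be the unit disc. The \emph{Kobayashi--Royden metric} of a tangent vector $v$ at $p\in X$ is
\[
k_X(v)=\inf\big\{\lambda>0:\ \text{there is a holomorphic } h\colon\Delta\to X \text{ with } h(0)=p,\ \lambda h'(0)=v\big\}.
\]
It is an upper semicontinuous function on the tangent bundle.

\begin{theorem}\label{thm:strong}
Let $n\ge2$, $\Lambda>1$ and $A>0$. Then $X$ in Theorem~\ref{thm:main} can be chosen so that moreover the following hold.
\begin{enumerate}
\item[(i)] $X$ is Kobayashi hyperbolic, and $v_X^K$ is continuous and strictly positive.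
\item[(ii)] There are holomorphic coordinates on an open set $E\subset X$ that contains the disc $\delta(\zeta)=(\zeta,0,\dots,0)$, $|\zeta|<7/8$, in which
\[
V(\delta(0))\ \ge\ \Lambda\max_{|\zeta|=3/4}V(\delta(\zeta)).
\]
\item[(iii)] The inequality of currents
\[
\sqrt{-1}\,\partial\bar\partial(\log V\circ\delta)\ \ge\ -A\,k_X(\delta'(\zeta))^2\,\sqrt{-1}\,d\zeta\wedge d\bar\zeta
\]
fails on $\{|\zeta|<7/8\}$.
\end{enumerate}
\end{theorem}

So even a lower bound $-A(n)\,k_X^2$ along discs, with $A(n)$ depending only on the dimension, is false. On the positive side we have the following.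

\begin{theorem}\label{thm:positive}
\begin{enumerate}
\item[(a)] The conjecture holds for $n=1$. Hence it holds in dimension $n$ if and only if $n=1$.
\item[(b)] If the universal cover of an $n$-dimensional complex manifold $X$ is biholomorphic to a convex domain in $\mathbb C^n$, then, in the coordinates of that domain, $\log V$ is a convex function with values in $[-\infty,\infty)$. Hence it is plurisubharmonic or identically $-\infty$.
\end{enumerate}
\end{theorem}

\subsection*{The idea}
A plurisubharmonic function obeys the maximum principle on discs, so we look for a point through which only small balls pass, encircled by points through which very large balls pass. The origin of the domain $\{|x_1x_2|<1\}\subset\mathbb C^2$ is such a point: there $S=2$, while $S=\infty$ at every other point. A bounded truncation $P$ of this domain already violates the maximum principle (Section~\ref{sec:model}). It is easy to embed $P$ in a projective manifold $Y$ with ample canonical bundle, but balls centered at the origin may then leave $P$, and the bound at the origin is lost. We confine them by passing to double covers $X_j\to Y$ (Section~\ref{sec:covers}). The projection to $Y$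 of a ball in $X_j$ is degenerate wherever it meets the branch divisor. If the branch divisors avoid $P$ and become dense outside its closure, a limit of such projections is either degenerate or confined to the closure of $P$ (Section~\ref{sec:confine}).

\section{Basic properties of the density}\label{sec:basic}

For open subsets of $\mathbb C^n$, $S$ and $V$ always refer to the standard coordinates. When coordinates $x$ near $f(0)$ are understood, we write $Jf(0)$ for $J(x\circ f)(0)$. We put $\langle z,w\rangle=\sum_k z_k\bar w_k$.

Two properties follow from \eqref{eq:S}. First, if $E\subset X$ is open, then every map into $E$ is a map into $X$, so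
\begin{equation}\label{eq:monotone}
S_E\le S_X \quad\text{on } E .
\end{equation}
Second, if $\rho\colon\widetilde X\to X$ is an unbranched holomorphic covering, then
\begin{equation}\label{eq:covering}
\rho^*v_X^K=v^K_{\widetilde X},
\end{equation}
because $\mathbb B$ is simply connected: composition with $\rho$ is a bijection from the maps $\mathbb B\to\widetilde X$ sending $0$ to $\tilde p$ onto the maps $\mathbb B\to X$ sending $0$ to $\rho(\tilde p)$. The case of a biholomorphism is the invariance of $v^K$.

Our upper bounds for $S$ come from the next lemma and an inequality for determinants.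

\begin{lemma}\label{lem:homog}
Let $h$ be a holomorphic function on $\mathbb B$ with $|h|\le1$, and let $h_d$ be the homogeneous part of degree $d$ of its Taylor series at $0$. Then $|h_d|\le1$ on $\overline{\mathbb B}$. In particular, if $h_1(z)=\langle z,a\rangle$, then $|a|\le1$.
\end{lemma}

\begin{proof}
For $z\in\mathbb B$ the function $\zeta\mapsto h(\zeta z)$ is holomorphic near $\overline\Delta$ with Taylor series $\sum_d h_d(z)\zeta^d$. Hence $h_d(z)=\frac1{2\pi}\int_0^{2\pi}h(e^{i\theta}z)e^{-id\theta}\,d\theta$ has modulus at most $1$, and the bound extends to $\overline{\mathbb B}$ by continuity. For the last assertion take $z=a/|a|$ when $a\neq0$.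
\end{proof}

For $a_1,\dots,a_n\in\mathbb C^n$, Gram--Schmidt orthogonalization shows that $|\det(a_1,\dots,a_n)|$ is the product over $k$ of the distances from $a_k$ to the span of $a_1,\dots,a_{k-1}$. For $n\ge2$ the first two factors have product $|a_1\wedge a_2|=(|a_1|^2|a_2|^2-|\langle a_1,a_2\rangle|^2)^{1/2}$, and the $k$-th factor is at most $|a_k|$. This gives the Hadamard--Fischer inequalities
\begin{equation}\label{eq:hadamard}
|\det(a_1,\dots,a_n)|\le|a_1\wedge a_2|\prod_{k\ge3}|a_k|\le\prod_{k\ge1}|a_k| .
\end{equation}
If $F=(F_1,\dots,F_n)\colon\mathbb B\to\mathbb C^n$ is holomorphic and $F_k$ has linear part $\langle z,a_k\rangle$, then the rows of $F'(0)$ are the conjugates of the $a_k$, so $|JF(0)|=|\det(a_1,\dots,a_n)|$.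

To speak of the curvature current we need some regularity of $V$. One half holds on every manifold; the other half needs compactness for families of maps.

\begin{lemma}\label{lem:cont}
Let $X$ be a connected complex manifold of dimension $n$.
\begin{enumerate}
\item[(a)] In any coordinate chart, $S_X$ is lower semicontinuous.
\item[(b)] Suppose that every sequence of holomorphic maps $f_i\colon\mathbb B\to X$ such that $f_i(0)$ converges in $X$ has a subsequence converging locally uniformly to a holomorphic map $\mathbb B\to X$. Then $S_X$ is finite and upper semicontinuous, and $v_X^K$ is continuous and strictly positive.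
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f(0)=p$ and $Jf(0)\ne0$. For $a$ near $0$, the map $z\mapsto f(a+(1-|a|)z)$ is defined on $\mathbb B$ and sends $0$ to $f(a)$, so $S_X(f(a))\ge(1-|a|)^n|J(x\circ f)(a)|$. Every $q$ near $p$ equals $f(a)$ with $a=f^{-1}(q)$, and $a\to0$ as $q\to p$. Therefore $\liminf_{q\to p}S_X(q)\ge|Jf(0)|$, and we take the supremum over $f$.

(b) Let $p_i\to p$ with $S_X(p_i)\to s\in[0,\infty]$. Choose $f_i$ with $f_i(0)=p_i$ and $|Jf_i(0)|\to s$, and pass to a subsequence with holomorphic limit $f$. Then $f(0)=p$. On a small ball about $0$ the maps $f$ and $f_i$, for $i$ large, take values in the chart, and $x\circ f_i\to x\circ f$ uniformly; by the Cauchy estimates $s=|Jf(0)|$. So $s<\infty$ and $s\le S_X(p)$. The constant sequence $p_i=p$ gives $S_X(p)<\infty$, and general sequences give upper semicontinuity. With (a), $S_X$ is continuous with values in $(0,\infty)$, and so is $V=\kappa_nS_X^{-2}$.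
\end{proof}

For a locally integrable real function $u$ on an open set $\Omega\subset\mathbb C^m$, the current $\sqrt{-1}\,\partial\bar\partial u$ is \emph{positive} if for every $b\in\mathbb C^m$ the distribution $\sum_{\alpha,\beta}b_\alpha\bar b_\beta\,\partial^2u/\partial x_\alpha\partial\bar x_\beta$ is nonnegative on nonnegative test functions. The following test is all we need in order to disprove positivity.

\begin{lemma}\label{lem:max}
Let $u$ be a continuous real function on an open set $\Omega\subset\mathbb C^m$ such that $\sqrt{-1}\,\partial\bar\partial u$ is positive. If the closed disc $\{a+\zeta b:|\zeta|\le r\}$ lies in $\Omega$, then $u(a)\le\max_{|\zeta|=r}u(a+\zeta b)$.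
\end{lemma}

\begin{proof}
Let $u_\varepsilon=u*\chi_\varepsilon$ be the convolution with a nonnegative smooth approximate identity supported in the ball of radius $\varepsilon$. For small $\varepsilon$, $u_\varepsilon$ is smooth near the disc, and $\sum b_\alpha\bar b_\beta\,\partial^2u_\varepsilon/\partial x_\alpha\partial\bar x_\beta\ge0$ there, since its value at $y$ is the value of the distribution above on $\chi_\varepsilon(y-\cdot)$. So $\zeta\mapsto u_\varepsilon(a+\zeta b)$ is a smooth subharmonic function near $\{|\zeta|\le r\}$ and satisfies the asserted inequality. As $u$ is continuous, $u_\varepsilon\to u$ uniformly on the disc.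
\end{proof}

\section{Curves and convex domains}\label{sec:convex}

We prove Theorem~\ref{thm:positive} first, since it tells us which local models cannot produce a counterexample. Part (a) is the case $n=1$ of a computation on the polydisc.

\begin{example}\label{ex:polydisc}
For $x\in\Delta^n$ we have $S_{\Delta^n}(x)=\prod_k(1-|x_k|^2)$. Indeed, Lemma~\ref{lem:homog} and \eqref{eq:hadamard} give $S_{\Delta^n}(0)\le1$, and the inclusion $\mathbb B\subset\Delta^n$ gives equality. The automorphism $w\mapsto\big((w_k+x_k)/(1+\bar x_kw_k)\big)_k$ of $\Delta^n$ takes $0$ to $x$ and has Jacobian $\prod_k(1-|x_k|^2)$ at $0$. Consequently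
\[
\sqrt{-1}\,\partial\bar\partial\log V=\sum_k\frac{2}{(1-|x_k|^2)^2}\,\sqrt{-1}\,dx_k\wedge d\bar x_k>0 .
\]
By the uniformization theorem, a product of $n$ compact Riemann surfaces of genus at least $2$ has universal cover $\Delta^n$, so by \eqref{eq:covering} the curvature of its form $v^K$ is positive.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(a) The canonical bundle of a compact curve of genus $g$ has degree $2g-2$, so it is ample exactly when $g\ge2$. Example~\ref{ex:polydisc} with $n=1$ gives the conjecture for curves. The second assertion follows from Theorem~\ref{thm:main}, which is proved in Section~\ref{sec:proofs} without using the present theorem.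

(b) By \eqref{eq:covering} we may assume that $X$ is a convex domain $\Omega\subset\mathbb C^n$. Let $x_0,x_1\in\Omega$, $0<t<1$, $x_t=(1-t)x_0+tx_1$, and let $f_0,f_1\colon\mathbb B\to\Omega$ be nondegenerate at $0$ with $f_i(0)=x_i$. By convexity $g=(1-t)f_0+tf_1$ maps $\mathbb B$ into $\Omega$, and $g(0)=x_t$. The difficulty is that the derivatives may cancel in $g'(0)$, for instance when $f_1'(0)=-f_0'(0)$. The unitary symmetry of the ball removes it. Write $f_i'(0)=H_iU_i$ with $H_i$ positive definite Hermitian and $U_i$ unitary (polar decomposition). Replacing $f_i$ by $f_i\circ U_i^{-1}$ does not change $f_i(0)$ or $|Jf_i(0)|$, so we may assume $f_i'(0)=H_i$. Minkowski's determinant inequality states that $\det(H+H')^{1/n}\ge(\det H)^{1/n}+(\det H')^{1/n}$ for positive definite Hermitian $n\times n$ matrices $H,H'$. It gives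
\[
S_\Omega(x_t)^{1/n}\ge (Jg(0))^{1/n}\ge(1-t)|Jf_0(0)|^{1/n}+t|Jf_1(0)|^{1/n},
\]
and taking suprema over $f_0$ and $f_1$ we find that $S_\Omega^{1/n}$ is concave with values in $(0,\infty]$.

Suppose $S_\Omega(x_0)=\infty$ for some $x_0$. Since $\Omega$ is open, the segment from $x_0$ to any other point $x\in\Omega$ extends slightly beyond $x$ inside $\Omega$, so $x=x_t$ for some $x_1\in\Omega$ and $0<t<1$. Concavity gives $S_\Omega(x)=\infty$, and $\log V\equiv-\infty$. Otherwise $S_\Omega$ is finite everywhere, and $\log V=\log\kappa_n-2n\log S_\Omega^{1/n}$ is a finite convex function, because $-\log$ is convex and decreasing. A finite convex function on an open convex set is continuous, and by Jensen's inequality its value at the center of a circle in a complex line is at most its mean over the circle. So it is plurisubharmonic.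
\end{proof}

A domain in $\mathbb C$ has universal cover $\Delta$ or $\mathbb C$, both convex. A domain on which $\log V$ violates the maximum principle must therefore have dimension at least $2$ and must not be convex.

\section{The domain $|x_1x_2|<1$ and its truncation}\label{sec:model}

Let $Q=\{x\in\mathbb C^2:|x_1x_2|<1\}$. It is invariant under the flow $(x_1,x_2)\mapsto(e^{t}x_1,e^{-t}x_2)$, $t\in\mathbb C$, whose only fixed point is the origin. Away from the origin a ball can be stretched along the flow as far as we like. Let $x\in Q$ with $x_1\ne0$, choose $\varepsilon>0$ with $|x_1|(|x_2|+\varepsilon)\le1$, and for $M>0$ put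
\[
f(z)=\big(x_1e^{Mz_1},\ e^{-Mz_1}(x_2+\varepsilon z_2)\big).
\]
Then $f(0)=x$ and $|f_1f_2|=|x_1||x_2+\varepsilon z_2|<1$ on $\mathbb B$. Since $f_1$ does not depend on $z_2$, the matrix $f'(0)$ is triangular and $|Jf(0)|=M|x_1|\varepsilon$. Letting $M\to\infty$, and exchanging the coordinates when $x_1=0\neq x_2$, we get $S_Q=\infty$ on $Q\setminus\{0\}$.

At the origin both components of a map vanish, so their product starts in degree two, and the bound on the product controls the two linear parts together.

\begin{lemma}\label{lem:origin}
Let $n\ge2$ and let $F\colon\mathbb B\to\mathbb C^n$ be holomorphic with $F(0)=0$, $|F_1F_2|\le1$, and $|F_k|\le1$ for $k\ge3$. Then $|JF(0)|\le2$. Equality holds for $F(z)=(\sqrt2\,z_1,\sqrt2\,z_2,z_3,\dots,z_n)$.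
\end{lemma}

\begin{proof}
Let $\langle z,a_k\rangle$ be the linear part of $F_k$. By Lemma~\ref{lem:homog}, $|a_k|\le1$ for $k\ge3$, so \eqref{eq:hadamard} gives $|JF(0)|\le|a_1\wedge a_2|$. If $a_1,a_2$ are linearly dependent, this is $0$. Otherwise choose unit vectors $e_1,e_2$ that are complex multiples of $a_1,a_2$, with phases such that $\langle e_1,e_2\rangle=\cos\theta$ for some $\theta\in(0,\pi/2]$; then $|a_1\wedge a_2|=|a_1||a_2|\sin\theta$. Since $F_1(0)=F_2(0)=0$, the homogeneous part of degree $2$ of $F_1F_2$ is $\langle z,a_1\rangle\langle z,a_2\rangle$, and Lemma~\ref{lem:homog} bounds its modulus by $1$ on $\overline{\mathbb B}$. We evaluate at the bisector $z=(e_1+e_2)/|e_1+e_2|$. As $|e_1+e_2|^2=2+2\cos\theta$ and $\langle e_1+e_2,e_k\rangle=1+\cos\theta$ for $k=1,2$,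
\[
1\ge|a_1||a_2|\,\frac{(1+\cos\theta)^2}{2+2\cos\theta}=|a_1||a_2|\,\frac{1+\cos\theta}{2}.
\]
Therefore
\[
|a_1\wedge a_2|\le\frac{2\sin\theta}{1+\cos\theta}=2\tan\frac\theta2\le2 .
\]
The map in the last assertion has Jacobian $2$ and satisfies $|2z_1z_2|\le|z_1|^2+|z_2|^2<1$.
\end{proof}

Thus $S_Q(0)=2$, and $V$ is positive at the origin and zero elsewhere. This is the strongest possible failure of the maximum principle, but $\log V=-\infty$ almost everywhere, so there is no curvature current. Bounding the domain makes $V$ continuous and positive, and still allows stretching along the flow for a long time. For $n\ge2$ and $M\ge1$ put $R=e^M$ and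
\begin{equation}\label{eq:P}
P=\{x\in\mathbb C^n:\ |x_1|<R,\ |x_2|<R,\ |x_1x_2|<1,\ |x_k|<1\ (k\ge3)\}.
\end{equation}
Let $\overline P$ be the compact set defined by the corresponding inequalities $\le$. If $x\in\overline P$ and $0\le t<1$, then $tx\in P$; so $P$ is star-shaped about $0$, hence simply connected, and $\overline P$ is its closure. Let $\delta(\zeta)=(\zeta,0,\dots,0)$, which lies in $P$ for $|\zeta|<R$.

\begin{proposition}\label{prop:model}
\begin{enumerate}
\item[(a)] $S_P(0)=2$.
\item[(b)] $S_P(\delta(\zeta))\ge M|\zeta|$ for $|\zeta|\le1$.
\item[(c)] The form $v_P^K$ is continuous and strictly positive. If $M>8/3$, its curvature current is not positive.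
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Lemma~\ref{lem:origin} gives the upper bound, and its extremal map takes values in $P$ because $\sqrt2<R$.

(b) Let $f(z)=(\zeta e^{Mz_1},\,e^{-Mz_1}z_2,\,z_3,\dots,z_n)$. For $z\in\mathbb B$ we have $|e^{\pm Mz_1}|<e^M=R$, so $|f_1|<R$ and $|f_2|<R$; moreover $|f_1f_2|=|\zeta||z_2|<1$ and $|f_k|<1$ for $k\ge3$. So $f$ maps $\mathbb B$ into $P$, and $f(0)=\delta(\zeta)$. The matrix $f'(0)$ is diagonal with entries $M\zeta,1,\dots,1$.

(c) Let $f_i\colon\mathbb B\to P$ with $f_i(0)\to p\in P$. By Montel's theorem a subsequence converges locally uniformly to a holomorphic map $F\colon\mathbb B\to\overline P$ with $F(0)=p$. Each of the functions $F_1/R$, $F_2/R$, $F_1F_2$, $F_k$ ($k\ge3$) has modulus at most $1$ on $\mathbb B$ and less than $1$ at $0$, hence less than $1$ everywhere by the maximum principle. So $F(\mathbb B)\subset P$, and Lemma~\ref{lem:cont}(b) applies. If $M>8/3$, then $S_P(\delta(\zeta))\ge 3M/4>2=S_P(0)$ for $|\zeta|=3/4$, so $\log V(0)>\max_{|\zeta|=3/4}\log V(\delta(\zeta))$. By Lemma~\ref{lem:max} the current is not positive.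
\end{proof}

From now on we fix $n\ge2$ and $\Lambda>1$, and we take
\[
M=4\sqrt\Lambda,\qquad R=e^{M},
\]
so that $S_P(\delta(\zeta))\ge3\sqrt\Lambda$ for $|\zeta|=3/4$.

\section{Double covers of a product of curves}\label{sec:covers}

If $P$ is embedded as an open subset of a manifold $X$, the lower bound of Proposition~\ref{prop:model}(b) passes to $X$ by \eqref{eq:monotone}. The upper bound at the origin need not: we are about to embed $P$ in a product of curves $Y$, where the curvature is positive by Example~\ref{ex:polydisc}, so that $\log V$ does satisfy the maximum principle on the disc $\delta$. In this section we construct $Y$ and a sequence of double covers $X_j\to Y$ that still contain $P$.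

We use three standard facts on line bundles over projective varieties: a tensor product of ample bundles is ample; the exterior tensor product of ample bundles on a product is ample; and the pullback of an ample bundle by a finite morphism is ample.

\subsection*{The base}
Let $C$ be a compact Riemann surface of genus at least $2$ and $\varphi\colon C\to\mathbb P^1$ a nonconstant holomorphic map. It has finitely many critical values. Compose $\varphi$ with a M\"obius map that moves a noncritical value to $0$, and then with a large dilation $x\mapsto cx$; this arranges that the disc $T=\{|x|<2R\}\subset\mathbb C\subset\mathbb P^1$ contains no critical value. Then $\varphi^{-1}(T)\to T$ is a proper local biholomorphism, that is, a finite unbranched covering. As $T$ is simply connected, $\varphi^{-1}(T)$ is a disjoint union of open sets mapped biholomorphically onto $T$. Let $U$ be one of them, and put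
\[
Y=C^n,\qquad \Phi=\varphi\times\dots\times\varphi\colon Y\to(\mathbb P^1)^n,\qquad L=\Phi^*\mathcal O(1,\dots,1),\qquad K=\Phi^{-1}(\overline P).
\]
The bundle $K_Y$ is the exterior tensor product of copies of $K_C$, so it is ample. The bundle $L$ is ample because $\Phi$ is finite, and it is globally generated because $\mathcal O(1,\dots,1)$ is.

Since $\overline P\subset T^n$, the compact set $K$ lies in $\Phi^{-1}(T^n)$, a finite disjoint union of open sets, the sheets, each mapped biholomorphically onto $T^n$. On the sheet $U^n$ we use $x=\Phi$ as coordinates. Put
\[
E=U^n\cap\Phi^{-1}(P)\cong P,\qquad \overline E=U^n\cap K\cong\overline P,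
\]
and let $o\in E$ be the point with $x(o)=0$. The set $\overline E$ is open in $K$, and so is its complement in $K$, which is the intersection of $K$ with the other sheets. Hence every connected subset of $K$ containing $o$ lies in $\overline E$.

\subsection*{The branch divisors}
We want divisors that avoid $K$ and pass close to every point outside $K$. Here the shape of $P$ enters a second time: it is defined by bounds on polynomials of degree at most $1$ in each variable, and such polynomials are sections of $\mathcal O(1,\dots,1)$.

\begin{lemma}\label{lem:sections}
For every $q\in Y\setminus K$ there is $s\in H^0(Y,L)$ with $s(q)=0$ and without zeros on $K$.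
\end{lemma}

\begin{proof}
Let $[\alpha_k:\beta_k]$ be homogeneous coordinates on the $k$-th factor, with $x_k=\alpha_k/\beta_k$. The section $s_\infty=\beta_1\cdots\beta_n$ of $\mathcal O(1,\dots,1)$ vanishes exactly on the complement of $\mathbb C^n$. If $h(x)$ is a polynomial of degree at most $1$ in each variable, then $hs_\infty$ is a holomorphic section whose zeros in $\mathbb C^n$ are those of $h$. Let $y=\Phi(q)\notin\overline P$, and put $r_1=r_2=R$ and $r_k=1$ for $k\ge3$. If $y\notin\mathbb C^n$, take $h=1$. If $y\in\mathbb C^n$ and $|y_k|>r_k$ for some $k$, take $h=x_k-y_k$. In the remaining case $|y_1y_2|>1$, and we take $h=x_1x_2-y_1y_2$. In each case $hs_\infty$ vanishes at $y$, while $h$ has no zero on $\overline P\subset\mathbb C^n$. Put $s=\Phi^*(hs_\infty)$.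
\end{proof}

A double cover needs a smooth branch divisor cut out by a section of an even power of $L$. We take squares of products of the sections above and perturb them. Call a section of a line bundle \emph{transverse} if, in local trivializations, its differential is nonzero at each of its zeros; equivalently, its zero divisor is smooth and reduced. Bertini's theorem states that on a projective manifold the transverse sections of a globally generated line bundle contain a nonempty Zariski open subset of the space of sections; in particular they are dense.

\begin{lemma}\label{lem:divisors}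
There are transverse sections $\tau_j\in H^0(Y,L^{2j})$, $j\ge1$, whose zero sets $D_j$ are nonempty and disjoint from $K$, and such that every nonempty open set $W\subset Y\setminus K$ meets $D_j$ for all large $j$.
\end{lemma}

\begin{proof}
Fix a distance on $Y$ inducing its topology, with balls $B(q,r)$, and a Hermitian metric on $L$; sections are measured in the supremum norm. The open set $Y\setminus K$ is nonempty since $\Phi$ is surjective. Let $(q_i)$ be a dense sequence in it, let $s_i$ be a section given by Lemma~\ref{lem:sections} for $q_i$, and put $\sigma_j=(s_1\cdots s_j)^2\in H^0(Y,L^{2j})$. This section vanishes at $q_1,\dots,q_j$ and has no zero on $K$.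

Fix $j$. For $i\le j$ take a chart about $q_i$ over which $L$ is trivial. As $Y$ is connected and $\sigma_j\not\equiv0$, there is a complex line through $q_i$ in this chart on which $\sigma_j$ does not vanish identically near $q_i$. So there is a closed disc $\Gamma_i\subset B(q_i,1/j)$ in that line, centered at $q_i$, with $\sigma_j\ne0$ on its boundary circle. Let $m>0$ be the minimum of $|\sigma_j|$ on $K$. If $\tau$ is closer than $m$ to $\sigma_j$, it has no zero on $K$. If $\tau$ is close enough to $\sigma_j$, then in the trivializations $|\tau-\sigma_j|<|\sigma_j|$ on the boundary of each $\Gamma_i$, and by Rouch\'e's theorem $\tau$ has a zero in each $\Gamma_i$. By Bertini's theorem, applied to the globally generated bundle $L^{2j}$, there is a transverse $\tau_j$ with both properties. Thus $D_j\cap K=\emptyset$, and $D_j$ meets $B(q_i,1/j)$ for $i=1,\dots,j$.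

Given $W$, choose $i$ and $\varepsilon>0$ with $B(q_i,\varepsilon)\subset W$. Then $D_j$ meets $W$ as soon as $j\ge i$ and $1/j<\varepsilon$.
\end{proof}

\subsection*{The covers}
In the total space of $L^j$ let $X_j$ be the set of vectors $\xi$ with $\xi^2=\tau_j(y)$, where $y\in Y$ is the base point of $\xi$, and let $\pi_j\colon X_j\to Y$ be the projection.

\begin{lemma}\label{lem:cover}
$X_j$ is a connected projective manifold of dimension $n$ with $K_{X_j}$ ample. The map $\pi_j$ is finite, it is an unbranched double covering over $Y\setminus D_j$, and its differential is not invertible at any point of $\pi_j^{-1}(D_j)$.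
\end{lemma}

\begin{proof}
In a local trivialization of $L^j$, with fiber coordinate $w$, the set $X_j$ is given by $w^2=t(y)$, where the function $t$ represents $\tau_j$. Near a point of $Y\setminus D_j$ the two holomorphic square roots of $t$ exhibit $X_j$ as two disjoint graphs. Near a point of $D_j$, transversality lets us take $t_1=t$ as the first of local coordinates $(t_1,\dots,t_n)$ on $Y$. Then $X_j$ is the graph $t_1=w^2$, a manifold with coordinates $(w,t_2,\dots,t_n)$, and
\begin{equation}\label{eq:local}
\pi_j(w,t_2,\dots,t_n)=(w^2,t_2,\dots,t_n).
\end{equation}
The Jacobian of this map is $2w$, which vanishes exactly over $D_j$. This proves smoothness and the last two assertions on $\pi_j$.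

The set $X_j$ is closed in $L^j$, and $|\xi|^2=|\tau_j|$ is bounded on it, so it is compact. It is thus a compact complex submanifold of the projective manifold $\mathbb P(\mathcal O\oplus L^j)\supset L^j$, hence projective by Chow's theorem, and $\pi_j$ is a morphism with finite fibers between projective varieties, hence finite.

For connectedness, note that $Y\setminus D_j$ is connected, being the complement of a proper analytic subset of a connected manifold. So the double covering $\pi_j^{-1}(Y\setminus D_j)$ is connected as soon as the two points of one fiber can be joined in it. Since $D_j\ne\emptyset$, there is a chart as in \eqref{eq:local}, and the path $\theta\mapsto(e^{i\theta}w,t_2,\dots,t_n)$, $0\le\theta\le\pi$, with $w\neq0$ small, joins two such points. By \eqref{eq:local} the set $\pi_j^{-1}(Y\setminus D_j)$ is dense in $X_j$, so $X_j$ is connected.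

Finally, $K_{X_j}\cong\pi_j^*(K_Y\otimes L^j)$; see \cite[I.17]{BHPV} for surfaces. The computation is local and valid in all dimensions. Pullback of $n$-forms is a section of $K_{X_j}\otimes\pi_j^*K_Y^{-1}$, represented locally by the Jacobian of $\pi_j$; it vanishes to first order along $\{w=0\}$ and nowhere else. The tautological section $\xi$ of $\pi_j^*L^j$ is represented by $w$ and has the same divisor. So the two line bundles are isomorphic. Since $K_Y\otimes L^j$ is ample and $\pi_j$ is finite, $K_{X_j}$ is ample.
\end{proof}

The set $E\cong P$ is simply connected and disjoint from $D_j$, so $\pi_j^{-1}(E)$ consists of two copies of $E$. Let $E_j$ be one of them. We identify $E_j$ with $P$ through the coordinates $x=\Phi\circ\pi_j$, and we write $S_j$ and $V_j=\kappa_nS_j^{-2}$ for $S_{X_j}$ and $V$ in these coordinates. By \eqref{eq:monotone},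
\begin{equation}\label{eq:lower}
S_j\ge S_P\quad\text{on } P \text{ for all } j .
\end{equation}

\section{Confinement of balls centered at the origin}\label{sec:confine}

For a fixed $j$ nothing prevents a ball in $X_j$ from leaving $E_j$, and the manifolds $X_j$ vary, so there is no common target in which to take limits. We therefore project to $Y$, whose universal cover is bounded. The limit map then supplies an open subset of $Y$, independent of $j$, that the projections cover without degenerating; this is incompatible with the density of the branch divisors unless the limit stays in $K$.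

\begin{proposition}\label{prop:confine}
$\lim_{j\to\infty}S_j(0)=2$.
\end{proposition}

\begin{proof}
By \eqref{eq:lower} and Proposition~\ref{prop:model}(a), $S_j(0)\ge2$. Suppose that $\limsup_jS_j(0)>2$. Then there are $c>2$, indices $j_i\to\infty$, and holomorphic maps $g_i\colon\mathbb B\to X_{j_i}$ such that $g_i(0)$ is the point of $E_{j_i}$ over $o$ and $|Jg_i(0)|\ge c$. Put $F_i=\pi_{j_i}\circ g_i\colon\mathbb B\to Y$. Then $F_i(0)=o$, and $|JF_i(0)|\ge c$ in the coordinates $x$ on $U^n$, because the coordinates on $E_{j_i}$ are pulled back from these.

\emph{Step 1: the limit.} Let $\rho\colon\Delta^n\to Y$ be the universal covering and $\rho(\hat o)=o$. Lift $F_i$ to $\widehat F_i\colon\mathbb B\to\Delta^n$ with $\widehat F_i(0)=\hat o$. By Montel's theorem, after passing to a subsequence, $\widehat F_i\to\widehat F$ locally uniformly. Each component of $\widehat F$ has modulus at most $1$, and less than $1$ at $0$, so $\widehat F(\mathbb B)\subset\Delta^n$ by the maximum principle. Put $F=\rho\circ\widehat F$. Then $F_i\to F$ locally uniformly, $F(0)=o$, and $|JF(0)|\ge c$ by the Cauchy estimates.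

\emph{Step 2: $F(\mathbb B)\subset K$.} Suppose not. Then $F^{-1}(Y\setminus K)$ is open and nonempty. The holomorphic function $J\widehat F$ does not vanish at $0$, since $JF(0)\neq0$, so its zero set has empty interior. Hence there is $a\in\mathbb B$ with $F(a)\notin K$ at which the differential of $F$ is invertible.

We show that for large $i$ the maps $F_i$ cover a fixed neighborhood of $F(a)$ with invertible differential. Let $\psi\colon W_0\to\mathbb C^n$ be a chart on a neighborhood $W_0\subset Y\setminus K$ of $F(a)$, composed with a linear map so that $H=\psi\circ F$ has $H'(a)=I$. Choose $r>0$ such that the closed ball of radius $2r$ about $a$ lies in $\mathbb B$ and is mapped by $F$ into $W_0$, and such that $\|H'-I\|\le\frac14$ on the closed ball $b$ of radius $r$ about $a$. For large $i$ the map $H_i=\psi\circ F_i$ is defined on the larger ball and converges uniformly to $H$ there, so that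
\[
\|H_i'-I\|\le\tfrac12\ \text{ on } b,\qquad |H_i(a)-H(a)|\le\tfrac r4 .
\]
In particular $H_i'$ is invertible on $b$. Let $|y-H(a)|<r/4$, so that $|y-H_i(a)|<r/2$. The map $\Theta(z)=z-H_i(z)+y$ has Lipschitz constant at most $\frac12$ on the convex set $b$, and for $z\in b$
\[
|\Theta(z)-a|\le|\Theta(z)-\Theta(a)|+|y-H_i(a)|\le\tfrac r2+\tfrac r2 .
\]
So $\Theta$ is a contraction of $b$, and its fixed point solves $H_i(z)=y$. Thus $F_i(b)$ contains the nonempty open set $W=\{q\in W_0:|\psi(q)-H(a)|<r/4\}\subset Y\setminus K$, which does not depend on $i$.

By Lemma~\ref{lem:divisors}, $D_{j_i}$ meets $W$ for large $i$, so there is $z\in b$ with $F_i(z)\in D_{j_i}$. The differential of $F_i$ at $z$ is invertible. On the other hand, $F_i=\pi_{j_i}\circ g_i$, and the differential of $\pi_{j_i}$ at $g_i(z)\in\pi_{j_i}^{-1}(D_{j_i})$ is not invertible by Lemma~\ref{lem:cover}. This contradicts the chain rule.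

\emph{Step 3: reduction to the model.} The set $F(\mathbb B)$ is connected, lies in $K$ and contains $o$, so it lies in $\overline E$. In the coordinates $x$, $F$ is a holomorphic map $\mathbb B\to\overline P$ with $F(0)=0$. Lemma~\ref{lem:origin} gives $|JF(0)|\le2<c$, a contradiction.
\end{proof}

Step 2 says nothing about limits that are degenerate everywhere, and it need not: their Jacobian at $0$ vanishes. Step 3 yields only a map into the closed set $\overline P$, which is why Lemma~\ref{lem:origin} was stated with non-strict inequalities.

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proofs}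

We recall the facts on hyperbolicity that we use. The Kobayashi pseudo-distance $d_X$ of a connected complex manifold $X$ is the largest pseudo-distance for which all holomorphic maps $\Delta\to X$ are distance nonincreasing, $\Delta$ carrying the Poincar\'e distance. It is continuous on $X\times X$, and $d_{X'}(f(a),f(b))\le d_X(a,b)$ for every holomorphic map $f\colon X\to X'$. The manifold $X$ is \emph{Kobayashi hyperbolic} if $d_X$ is a distance. Brody's theorem states that a compact complex manifold is hyperbolic if and only if every holomorphic map from $\mathbb C$ to it is constant.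

\begin{lemma}\label{lem:hyp}
For every $j$, the manifold $X_j$ is Kobayashi hyperbolic, and $v^K_{X_j}$ is continuous and strictly positive.
\end{lemma}

\begin{proof}
Write $X=X_j$ and let $h\colon\mathbb C\to X$ be holomorphic. Then $\pi_j\circ h$ lifts to a map $\mathbb C\to\Delta^n$, which is constant by Liouville's theorem. So $h$ takes values in a finite fiber of $\pi_j$ and is constant. By Brody's theorem $X$ is hyperbolic.

The identity map from the compact manifold $X$ to the metric space $(X,d_X)$ is a continuous bijection, hence a homeomorphism. Holomorphic maps $f\colon\mathbb B\to X$ satisfy $d_X(f(a),f(b))\le d_{\mathbb B}(a,b)$, and $d_{\mathbb B}$ is continuous, so they form an equicontinuous family with values in a compact metric space. By the Arzel\`a--Ascoli theorem every sequence of them has a locally uniformly convergent subsequence. The limit is continuous, and reading the convergence in charts near each point shows that it is holomorphic. Lemma~\ref{lem:cont}(b) applies.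
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
Let $n\ge2$, $\Lambda>1$ and $A>0$ be given. Property (ii) for a larger value of $\Lambda$ implies it for the given one, and $(e^{4\sqrt\Lambda}-1)^2\log\Lambda\to\infty$ as $\Lambda\to\infty$. So we may increase $\Lambda$ and assume that, with $R=e^{4\sqrt\Lambda}$,
\begin{equation}\label{eq:Lambda}
\log\Lambda>\frac{A}{(R-1)^2}.
\end{equation}
Carry out the construction of Section~\ref{sec:covers} for this $\Lambda$. By Proposition~\ref{prop:confine} there is $j$ with $S_j(0)\le3$. Let $X=X_j$, and let the open set of the theorems be $E_j\cong P$, on which $V=V_j$. By Lemma~\ref{lem:cover}, $X$ is a connected projective manifold of dimension $n$ with $K_X$ ample.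

Property (i) is Lemma~\ref{lem:hyp}. In particular $\log V$ is continuous, hence locally bounded, on $E_j$.

For (ii), we have $V(\delta(0))=\kappa_nS_j(0)^{-2}\ge\kappa_n/9$. For $|\zeta|=3/4$, \eqref{eq:lower} and Proposition~\ref{prop:model}(b) give $S_j(\delta(\zeta))\ge3\sqrt\Lambda$, that is, $V(\delta(\zeta))\le\kappa_n/(9\Lambda)$. This is (ii).

Since $\Lambda>1$ and $V>0$, property (ii) gives $\log V(\delta(0))>\max_{|\zeta|=3/4}\log V(\delta(\zeta))$. By Lemma~\ref{lem:max}, $\sqrt{-1}\,\partial\bar\partial\log V$ is not a positive current on $E_j$. This proves Theorem~\ref{thm:main}.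

For (iii), the point is that $\delta$ is a tiny part of a long disc in $P$, so it is short for $k_X$. For $|\zeta|<7/8$ the map $h(\eta)=\delta(\zeta+(R-1)\eta)$ sends $\Delta$ into $P\cong E_j\subset X$, with $h(0)=\delta(\zeta)$ and $h'(0)=(R-1)\delta'(\zeta)$. Hence $k_X(\delta'(\zeta))\le 1/(R-1)$; the right side in (iii) has a bounded Borel coefficient. Suppose the inequality in (iii) holds. Since $\sqrt{-1}\,\partial\bar\partial|\zeta|^2=\sqrt{-1}\,d\zeta\wedge d\bar\zeta$, the continuous function
\[
u(\zeta)=\log V(\delta(\zeta))+\frac{A}{(R-1)^2}|\zeta|^2
\]
has $\sqrt{-1}\,\partial\bar\partial u\ge0$ on $\{|\zeta|<7/8\}$. Lemma~\ref{lem:max} with $m=1$ and $r=3/4$ gives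
\[
\log\frac{\kappa_n}9\le u(0)\le\max_{|\zeta|=3/4}u(\zeta)\le\log\frac{\kappa_n}{9\Lambda}+\frac{A}{(R-1)^2},
\]
so $\log\Lambda\le A/(R-1)^2$, contrary to \eqref{eq:Lambda}. This proves Theorem~\ref{thm:strong}.
\end{proof}

\begin{remark}
The hypothesis that $C$ has genus at least $2$ is not needed for ampleness: over the base $(\mathbb P^1)^n$, with $L=\mathcal O(1,\dots,1)$, the bundle $K_Y\otimes L^j=\mathcal O(j-2,\dots,j-2)$ is ample for $j\ge3$. It is used through the bounded universal cover $\Delta^n$, which provides the limit map in Proposition~\ref{prop:confine} and the hyperbolicity in Lemma~\ref{lem:hyp}.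
\end{remark}

\begin{remark}
The universal cover of a manifold $X$ as in Theorem~\ref{thm:main} is not biholomorphic to a convex domain. Otherwise Theorem~\ref{thm:positive}(b) would make $\log V$ plurisubharmonic or identically $-\infty$ in the coordinates of that domain, and hence, after adding a pluriharmonic function, locally in the coordinates of $E$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BHPV}
Barth, Hulek, Peters and Van de Ven, \emph{Compact Complex Surfaces}.

\bibitem{problem}
\emph{Curvatures of Carath\'eodory pseudo-volume forms and its applications}, \texttt{http://www.cajpn.org/complex/conf10/4.kikuta.pdf}.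

\end{thebibliography}
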